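# Simple algebras in the variety generated by order algebras

## 1. Walks in an ordered set

Take an ordered set $(A,\le)$ and a finite list $w_1,\dots,w_m$ of its elements. Start a walk at $x\in A$. At step $j$ stay where you are if your position is $\le w_j$, and otherwise jump to $w_j$. Let $f(x)$ be the final position. With the product
$$xy=\begin{cases}x&\text{if }x\le y,\\ y&\text{otherwise,}\end{cases}$$
and with unbracketed products read from the left, $f(x)=xw_1w_2\cdots w_m$.

**Definition (right sequence).** A right sequence is a map $f(x)=xw_1w_2\cdots w_m$ with $m\ge 0$ and fixed $w_1,\dots,w_m$. For $m=0$ it is the identity.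

Three small examples. In a chain, $xy=\min(x,y)$, so $f(x)=\min(x,w_1,\dots,w_m)$. In an antichain $xy=y$ always, so $f$ is constant with value $w_m$ once $m\ge1$. In $\{0,0',1\}$ with $0,0'<1$ and $0,0'$ incomparable, the list $(1)$ gives the identity, while the list $(1,0')$ gives the constant $0'$: from $0$ we stay at step 1 and jump at step 2, from $0'$ we always stay, from $1$ we jump at step 2.

A downset is a subset $Z$ with $a\le b\in Z\Rightarrow a\in Z$. The next lemma collects all we need about walks. Part (d) is the one to keep in mind: if one walk enters a downset from outside and ends there, then every walk along the same list ends there.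

**Lemma 1.** Let $f$ be a right sequence over an ordered set $A$ with the product above, and let $Z\subseteq A$ be a downset.

1. (a) $xy\le y$; and $x\le y\Rightarrow f(x)\le f(y)$.
2. (b) $f(f(x))=f(x)$.
3. (c) $f(f(d)u)=f(du)$ for all $d,u\in A$.
4. (d) If $y\notin Z$ and $f(y)\in Z$, then $f(x)\in Z$ for every $x\in A$. In particular, for $y,y'\notin Z$: $f(y)\in Z\Leftrightarrow f(y')\in Z$.
5. (e) If $x\notin Z$ and $y\in Z$, then $xy=y$. If $x,y\notin Z$, then $xy\notin Z$.

**Proof of (a).** $xy$ is either $x\le y$ or $y$. For monotonicity it suffices to treat one step $w$. Let $x\le y$. If $x\le w$, then $xw=x$ lies below both $y$ and $w$, hence below $yw\in\{y,w\}$. If $x\not\le w$, then $y\not\le w$, and $xw=w=yw$.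

**A formula for $f$.** Put $F_j=w_jw_{j+1}\cdots w_m$. After step $j$ the position is $\le w_j$, so by (a) applied to the remaining steps,
$$f(x)\le F_j\quad\text{for all }x\text{ and all }j. \tag{1}$$
If $x\le w_j$ for all $j$, then $f(x)=x$. Otherwise let $j$ be least with $x\not\le w_j$: the walk stays at $x$ until step $j$, jumps to $w_j$, and $f(x)=F_j$. So $f(x)=x$, or $f(x)=F_j$ for some $j$.

**Proof of (b).** Let $y=f(x)$. If $y=x$, then $f(y)=f(x)=y$. Otherwise $y=F_j$ for some $j$. Suppose $f(y)\ne y$; then $f(y)=F_l$ for some $l$. By (1), $f(y)\le F_j=y$ and $y=f(x)\le F_l=f(y)$, so $f(y)=y$, a contradiction.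

**Proof of (c).** Suppose first $d\le u$, so $du=d$. If $f(d)\le u$, then $f(f(d)u)=f(f(d))=f(d)$. If $f(d)\not\le u$, then $f(d)\ne d$, so $f(d)=F_j$ for some $j$; now $f(d)\le f(u)\le F_j=f(d)$, and $f(f(d)u)=f(u)=f(d)$. Both times the value is $f(d)=f(du)$.

Now suppose $d\not\le u$, so $du=u$. If $f(d)\not\le u$, then $f(d)u=u$ and we are done. If $f(d)\le u$, then $f(d)\ne d$, so $f(d)=F_j$ for some $j$, and by (b), (a) and (1), $f(d)=f(f(d))\le f(u)\le F_j=f(d)$. So $f(f(d)u)=f(f(d))=f(d)=f(u)=f(du)$.

**Proof of (d).** Let $j$ be the first step at which the walk from $y$ enters $Z$. The position changes at this step, so it becomes $w_j$, and $f(y)=F_j$. For any $x$, $f(x)\le F_j=f(y)\in Z$, and $Z$ is a downset.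

**Proof of (e).** If $x\notin Z$ and $y\in Z$, then $x\not\le y$, so $xy=y$. The second claim holds because $xy\in\{x,y\}$. $\square$

## 2. Order algebras, the variety they generate, and the task for the walks

A groupoid is a set with one binary operation.

**Definition (conservative groupoid, order algebra).** A groupoid $(A,\cdot)$ is conservative if $x\cdot y\in\{x,y\}$ for all $x,y$. It determines the reflexive relation $R(x,y)\iff x\cdot y=x$, and is recovered from it: $x\cdot y=x$ if $R(x,y)$, and $x\cdot y=y$ otherwise. It is the order algebra of $(A,R)$ if $R$ is a partial order. So order algebras are exactly ordered sets with the product of Section 1.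

Let $\mathcal P$ be the variety of groupoids generated by all order algebras, that is, the class of homomorphic images of subalgebras of products of order algebras. Not every member is an order algebra. In the square of the chain $0<1$ we have $(0,1)(1,0)=(0,0)$, which is neither factor.

A translation of $A$ is a map $y\mapsto yc$ or $y\mapsto cy$ with $c\in A$. An equivalence relation is a congruence iff all translations preserve it. $\mathrm{Cg}_A(u,v)$ is the congruence of $A$ generated by $(u,v)$, and similarly $\mathrm{Cg}_A(X)$ for a set $X$ of pairs. Write $0$ for the identity relation. An algebra is simple if it has at least two elements and its only congruences are $0$ and the all relation. It is subdirectly irreducible (SI) if it has a least nonzero congruence, called its monolith. Simple algebras are SI, with the all relation as monolith.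

Problem 9.4 of "The Variety Generated By Order Algebras" (http://ka.karlin.mff.cuni.cz/jezek/106/nfpos.pdf) asks whether there are simple algebras in $\mathcal P$ that are not order algebras. There are none, finite or infinite.

**Theorem 2.** Let $A\in\mathcal P$ and let $C\le A$ be a subalgebra such that $C\times C\subseteq\mathrm{Cg}_A(u,v)$ for all distinct $u,v\in C$. Then $C$ is an order algebra.

**Corollary 3.** Every simple algebra in $\mathcal P$ is an order algebra.

This is Theorem 2 with $C=A$.

**Corollary 4.** If $A\in\mathcal P$ is SI with monolith $\mu$, then every $\mu$-class is, as a subalgebra, an order algebra.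

Indeed, order algebras satisfy $xx=x$, hence so do all members of $\mathcal P$. So a $\mu$-class $C$ is a subalgebra, and $C^2\subseteq\mu\subseteq\mathrm{Cg}_A(u,v)$ for distinct $u,v\in C$.

**Definition (autonomous, prime).** A subset $M$ of a poset $A$ is autonomous if for all $c\notin M$ and $x,y\in M$: $c\le x\Leftrightarrow c\le y$ and $x\le c\Leftrightarrow y\le c$. The poset is prime if $|A|\ge2$ and its only nonempty autonomous subsets are the singletons and $A$.

**Corollary 5 (classification).** The simple algebras in $\mathcal P$ are exactly the order algebras of prime posets.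

For instance, let $W=\{1,2,3,4\}$ have exactly the strict relations $1<3$, $2<3$, $2<4$ (the labels are names, not numbers). It is prime. Let $M$ be autonomous and contain two elements; an outside element may not distinguish two elements of $M$. If $1,3\in M$, then $2$ (below $3$, not below $1$) lies in $M$, and then $4$ (above $2$, not above $1$) lies in $M$. So $M=W$. If $1,4\in M$, then $3$ (above $1$, not above $4$) is forced; if $2,3\in M$ or $3,4\in M$, then $1$ (below $3$, but not below $2$ or $4$) is forced. In each of these cases we are back to $1,3\in M$. If $2,4\in M$, then $3$ (above $2$, not above $4$) is forced, which gives $2,3\in M$. If $1,2\in M$, then $4$ (above $2$, not above $1$) is forced, which gives $2,4\in M$. We shall use $W$ again.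

**Proposition 6 (sharpness).** "Simple" cannot be weakened to "subdirectly irreducible" in Corollary 3: there is a 5-element SI algebra in $\mathcal P$ that is not an order algebra.

What are the walks for? A finite algebra in $\mathcal P$ is a quotient of some $B\le\prod A_i$ with order algebras $A_i$. We shall find a set $D$ such that membership in $D$, tested after all translations, separates elements. Call $u,v\in B$ related if they are congruent modulo the monolith, if they have the same coordinate at one well-chosen index $k$, and if for every right sequence $f$ the elements $f(u)$ and $f(v)$ are both in $D$ or both outside. This relation, written $\bowtie$ below, looks only at right multiplications. The heart of the proof is that left multiplications preserve it too. So related elements become equal in the quotient, and this is strong enough to force $xz\in\{x,z\}$.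

## 3. Four identities and an order on every member of $\mathcal P$

The aim is to carry the order from order algebras to all of $\mathcal P$. The following identities hold in $\mathcal P$, because they hold in every order algebra:
$$xx=x,\qquad (xy)y=xy,\qquad y(xy)=xy, \tag{2}$$
$$(x(yz))z=x(yz), \tag{3}$$
$$((xy)z)(yz)=(xy)z, \tag{4}$$
$$(ca)(ba)=c(ba). \tag{5}$$

**Check in a poset.** For (2): $xy\le y$, and $w\le y$ implies $wy=w$ and $yw=w$ (if $y\le w$, then $y=w$).

For (3): if $y\le z$, then $yz=y$ and $xy\le y\le z$, so $(xy)z=xy$. If $y\not\le z$, then $yz=z$ and both sides are $xz$.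

For (4), put $x'=xy\le y$. If $x'\le z$, then $x'z=x'$ is below $y$ and $z$, hence below $yz\in\{y,z\}$. If $x'\not\le z$, then $y\not\le z$, and $x'z=z=yz$.

For (5), put $b'=ba\le a$. If $c\le a$, then $ca=c$ and there is nothing to show. If $c\not\le a$, then $ca=a$ and $ab'=b'$; also $c\not\le b'$, so $cb'=b'$.

For $A\in\mathcal P$ write $x\le y$ iff $xy=x$.

**Lemma 7.** In $A\in\mathcal P$:

1. (a) $\le$ is a partial order and $xy\le y$.
2. (b) $x\le y\Rightarrow yx=x$.
3. (c) $x\le y\Rightarrow xz\le yz$.
4. (d) $b\le a\Rightarrow(ca)b=cb$.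

**Proof.** (b) $yx=y(xy)=xy=x$ by (2). (a) Reflexivity and $xy\le y$ are in (2). If $xy=x$ and $yx=y$, then $yx=x$ by (b), so $x=y$. If $xy=x$ and $yz=y$, then $x=x(yz)$, so $xz=(x(yz))z=x(yz)=x$ by (3). (c) is (4) with $xy=x$. (d) is (5) with $ba=b$. $\square$

In an order algebra this is the given order. In subalgebras of products it is the coordinatewise order. Homomorphisms preserve it. Right sequences over $B\le\prod A_i$ act coordinatewise, so Lemma 1(a), (b), (c) hold in $B$; parts (d) and (e) will be used one coordinate at a time. We write $f(a)_i$ for the $i$-th coordinate of $f(a)$ and $f(a_i)$ for the action in coordinate $i$; they are equal.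

If an algebra in $\mathcal P$ is conservative, then $xy=x$ when $x\le y$, and otherwise $xy\ne x$, so $xy=y$. Hence

$$\text{a conservative algebra in }\mathcal P\text{ is an order algebra.} \tag{6}$$

So the whole question is whether a simple algebra in $\mathcal P$ can have a product $xz\notin\{x,z\}$.

## 4. Three elements by hand, and five elements against the first plan

A two-element algebra in $\mathcal P$ is conservative for lack of other elements.

Let $A=\{x,z,b\}\in\mathcal P$ have three elements with $xz=b$. We claim that the partition $\{x,b\},\{z\}$ is a congruence, so that $A$ is not simple. Since $b\le z$, we have $bz=zb=b$. By Lemma 7(d), $xb=(xz)b=bb=b$. We cannot have $z\le x$, for then $xz=z$ by Lemma 7(b). Since $bx\le x$ and $zx\le x$, neither $bx$ nor $zx$ is $z$, so $bx,zx\in\{x,b\}$. Now check translations: products of elements of $\{x,b\}$ stay in $\{x,b\}$; multiplying on the right by $z$ gives $xz=bz=b$; multiplying on the left by $z$ gives $zx,zb\in\{x,b\}$.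

With more elements, $\{x,b\}$ need not be a block of a congruence. In the product of the chains $0<1$ and $0<1<2$ take $x=(0,2)$, $z=(1,0)$, $b=xz=(0,0)$. Multiplying by $(1,1)$ on the right sends $x,b$ to $(0,1),(0,0)$, so a third element is identified. We need control over all translations at once.

The plan that suggests itself is to show that every SI algebra in $\mathcal P$ is conservative, since simple algebras are SI. Proposition 6 says that this plan fails.

**Proof of Proposition 6.** Let $A=\{0,0',1\}$ with $0,0'<1$ and $0,0'$ incomparable, and let $R=\{\varphi,\gamma\}$ be an antichain, so $yw=w$ in $R$. On $A\times R$ let $\theta$ identify only $(0',\varphi)$ and $(0',\gamma)$. For every $y=(y_1,y_2)$ we have $(0',\varphi)y=(0'y_1,y_2)=(0',\gamma)y$. Also $y(0',w)=(0',w)$, because $0'$ is minimal. So $\theta$ is a congruence, and $S=(A\times R)/\theta\in\mathcal P$ has the five elements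
$$\ell_\varphi=(0,\varphi),\quad \ell_\gamma=(0,\gamma),\quad n=[(0',\cdot)],\quad h_\varphi=(1,\varphi),\quad h_\gamma=(1,\gamma).$$
For $s\in S$ and $y\in\{\ell_\varphi,\ell_\gamma,n\}$ we have $sy=y$. Moreover
$$\ell_\varphi h_\varphi=\ell_\gamma h_\varphi=\ell_\varphi,\qquad \ell_\varphi h_\gamma=\ell_\gamma h_\gamma=\ell_\gamma,\qquad nh_\varphi=nh_\gamma=n.$$
Since $\ell_\gamma h_\varphi=\ell_\varphi\notin\{\ell_\gamma,h_\varphi\}$, $S$ is not conservative, so it is not an order algebra.

To see that $S$ is SI we show that every nonzero congruence contains $(\ell_\varphi,\ell_\gamma)$. There are nine other pairs to consider.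

- From $(\ell_\varphi,n)$, right multiplication by $h_\gamma$ gives $(\ell_\gamma,n)$, hence $(\ell_\varphi,\ell_\gamma)$.
- From $(n,\ell_\gamma)$, right multiplication by $h_\varphi$ gives $(n,\ell_\varphi)$, hence $(\ell_\varphi,\ell_\gamma)$.
- From $(h_\varphi,h_\gamma)$, left multiplication by $\ell_\varphi$ gives $(\ell_\varphi,\ell_\gamma)$.
- From $(h_\varphi,\ell_\varphi)$ or $(h_\gamma,\ell_\varphi)$, left multiplication by $n$ gives $(n,\ell_\varphi)$. From $(h_\varphi,\ell_\gamma)$ or $(h_\gamma,\ell_\gamma)$ it gives $(n,\ell_\gamma)$. Both results are already treated.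
- From $(h_\varphi,n)$, left multiplication by $\ell_\varphi$ gives $(\ell_\varphi,n)$. From $(h_\gamma,n)$ it gives $(\ell_\gamma,n)$.

So $\mathrm{Cg}_S(\ell_\varphi,\ell_\gamma)$ is the least nonzero congruence. $\square$

By the table, the equivalence with the single nontrivial class $\{\ell_\varphi,\ell_\gamma\}$ is a congruence, so it is the monolith. The bad product $\ell_\gamma h_\varphi$ has factors that are not monolith-related. So an argument about SI algebras must use that $x$ and $z$ themselves are related by the monolith.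

## 5. Down to finite subdirectly irreducible algebras

**Proposition 8.** Let $T\in\mathcal P$ be finite and SI with monolith $\mu$. If $(x,z)\in\mu$, then $xz\in\{x,z\}$.

This section shows that Proposition 8 implies Theorem 2, and prepares coordinates for $T$.

**Step 1: local finiteness.** The purpose is to make finitely generated subalgebras finite and to present finite algebras by finitely many coordinates. Every subset of an order algebra is a subalgebra and is again an order algebra. If an $n$-variable identity fails in some order algebra, it therefore fails in the order algebra formed by the at most $n$ values of the variables. So an $n$-variable identity holds in $\mathcal P$ iff it holds in all order algebras with at most $n$ elements. Up to isomorphism there are finitely many of these, each with finitely many assignments of the variables. Evaluating terms under all these assignments embeds the free algebra $F_{\mathcal P}(n)$ in a finite product of finite order algebras. So $\mathcal P$ is locally finite. A finite $T\in\mathcal P$ is a quotient of $F_{\mathcal P}(|T|)$,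 hence of some $B\le\prod_{i\in I}A_i$ with $I$ and all order algebras $A_i$ finite.

**Step 2: a finite subalgebra that sees the hypothesis.** Suppose $C\le A$ is as in Theorem 2, $x,z\in C$ and $xz\notin\{x,z\}$. Let $S_0\subseteq C$ be the subalgebra generated by $x,z$; it is finite. For distinct $u,v\in S_0$ we have $S_0^2\subseteq C^2\subseteq\mathrm{Cg}_A(u,v)$. Recall Mal'cev's description: $(p,q)\in\mathrm{Cg}_A(u,v)$ iff there is a finite chain $p=c_0,\dots,c_n=q$ with $\{c_j,c_{j+1}\}=\{\kappa_j(u),\kappa_j(v)\}$, where each $\kappa_j$ is a composition of finitely many translations by elements of $A$ ($n=0$ is allowed). There are only finitely many pairs $(u,v)$ and $(p,q)$ from $S_0$. Let $S_1$ be the subalgebra of $A$ generated by $S_0$ and all parameters used in these chains. It is finite, and $S_0^2\subseteq\mathrm{Cg}_{S_1}(u,v)$ for all distinct $u,v\in S_0$.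

**Step 3: an SI quotient that keeps $S_0$.** Let $\psi$ be a congruence of $S_1$ maximal with $\psi\cap S_0^2=0$, and $T=S_1/\psi$. Then $S_0$ embeds in $T$. A congruence of $S_1$ properly containing $\psi$ contains some $(u,v)\in S_0^2$ with $u\ne v$, hence contains $S_0^2$, hence contains $\psi\vee\mathrm{Cg}_{S_1}(S_0^2)$. The latter properly contains $\psi$, because $x\neq z$. So $T$ is SI, and the image of $S_0$ lies in one class of its monolith. The images of $x,z$ contradict Proposition 8. So $C$ is conservative, and by (6) it is an order algebra. $\square$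

It remains to prove Proposition 8. This takes Sections 6 to 10.

## 6. A minimal $\mu$-top and the set $D$

From now on $T\in\mathcal P$ is finite and SI with monolith $\mu$, and we assume, for a contradiction, $(x,z)\in\mu$ and $b:=xz\notin\{x,z\}$. Then $b=xz\mathrel\mu zz=z$, $b\le z$ and $b\ne z$.

**Definition ($\mu$-top).** $r\in T$ is a $\mu$-top if some $s<r$ has $s\mathrel\mu r$.

So $z$ is a $\mu$-top. Fix a minimal $\mu$-top $t$ with $t\le z$. Put
$$L=\{s<t:s\mathrel\mu t\}\ne\emptyset,\quad E=\{e\in T:et\mathrel\mu t\},\quad D=\{e\in T:et=t\}\subseteq E,\quad N=E\setminus D.$$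

For orientation, take the order algebra of $W$ from Section 2, which is simple by the computation in Section 11, so $\mu$ is the all relation. The $\mu$-tops are the nonminimal elements $3,4$. With $t=4$ we get $L=\{2\}$, $E=W$, $D=\{1,3,4\}$ (as $1\cdot4=3\cdot4=4$) and $N=\{2\}$. Only the minimality of $t$ enters the definitions and Lemmas 9 and 10.

Some immediate facts. Since $et\le t$, $e\in N$ implies $et\in L$. Also $L\subseteq N$, because $st=s$ for $s\in L$. Membership in $E$ depends only on the $\mu$-class. Finally $D$ is an upset: if $e\le e'$ and $e\in D$, then $t=et\le e't\le t$.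

The first lemma says that multiplying an element of $L$ on the left by anything in $E$ does nothing.

**Lemma 9.** If $e\in E$ and $s\in L$, then $es=s$. Also $ts=st=s$.

**Proof.** $st=s$ is $s\le t$, and $ts=s$ is Lemma 7(b). By Lemma 7(d), $es=(et)s\mathrel\mu ts=s$, and $es\le s$. If $es\ne s$, then $s$ is a $\mu$-top with $s<t$, against the minimality of $t$. $\square$

The second lemma makes $D$ a complete detector.

**Lemma 10.** If $u\ne v$ in $T$, then for some composition $\kappa$ of translations (possibly the identity) exactly one of $\kappa(u),\kappa(v)$ is in $D$.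

**Proof.** The relation "$\kappa(u)\in D\Leftrightarrow\kappa(v)\in D$ for all $\kappa$" is an equivalence preserved by all translations, so it is a congruence. For $s\in L$ it omits $(t,s)\in\mu$, because $t\in D$ and $s\notin D$. A congruence not containing $\mu$ is $0$, since $T$ is SI. $\square$

## 7. Minimal sufficient sets of coordinates

Fix a surjective homomorphism $B\to T$, $a\mapsto[a]$, with $B\le\prod_{i\in I}A_i$ as in Section 5. For $a\in B$ write $a\in D$, $a\in E$, $a\in N$ for $[a]\in D$, and so on, and $a\mathrel\mu a'$ for $[a]\mathrel\mu[a']$. Keep the letters $x,z$ for fixed lifts and put $b=xz$ in $B$. A composition $\kappa$ of translations of $T$ lifts to $B$ by choosing preimages of its parameters. The lift acts coordinatewise, so it preserves agreement in any given coordinate, and it preserves $\mu$.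

**Definition (sufficient set).** $\alpha\subseteq I$ is sufficient if for all $a,a'\in B$: $a|_\alpha=a'|_\alpha$ and $a\mathrel\mu a'$ imply $[a]=[a']$.

For example, take the algebra $S$ of Section 4 with $B=A\times R$. The only distinct elements of $S$ related by $\mu$ are $\ell_\varphi,\ell_\gamma$, and their lifts $(0,\varphi),(0,\gamma)$ differ in the second coordinate and agree in the first. So $\{2\}$ is sufficient and $\{1\}$ is not.

$I$ is sufficient, and $\emptyset$ is not, because $\mu\ne0$. Fix a minimal sufficient set $\Omega$; no proper subset of $\Omega$ is sufficient. If $\Omega=\{k\}$, then $b_k=x_kz_k\in\{x_k,z_k\}$ and $b\mathrel\mu x\mathrel\mu z$ give $[b]\in\{[x],[z]\}$, a contradiction. So $|\Omega|\ge2$. With one sufficient coordinate we would be done; the difficulty is that $b$ may follow $x$ in some coordinates and $z$ in others.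

The next lemma uses minimality of $\Omega$ to build, for each $k$, a lift $P$ of $t$ and two lifts of one element $o\in L$: one equal to $P$ at $k$, the other equal to $P$ on the rest of $\Omega$.

**Lemma 11.** For each $k\in\Omega$ there are $P,Q_1,Q_2\in B$ and $o\in L$ with $[P]=t$, $[Q_1]=[Q_2]=o$, $Q_1,Q_2\le P$, $(Q_1)_k=P_k$, and $(Q_2)_i=P_i$ for $i\in\Omega\setminus\{k\}$.

**Step 1: two pairs.** $\Omega\setminus\{k\}$ is not sufficient, so there are $a,a'\in B$ agreeing on $\Omega\setminus\{k\}$ with $a\mathrel\mu a'$ and $[a]\neq[a']$. Apply a lift of some $\kappa$ from Lemma 10 to both, so that exactly one image is in $D$, and then multiply on the right by a lift of $t$. After possibly swapping, we get $P'',Q''\in B$ agreeing on $\Omega\setminus\{k\}$ with $[P'']=t$ and $[Q'']\ne t$, $[Q'']\le t$, $[Q'']\mathrel\mu t$. So $r'':=[Q'']\in L$. Since $|\Omega|\ge2$, $\{k\}$ is a proper subset of $\Omega$, so it is not sufficient. The same argument gives $P',Q'\in B$ agreeing at $k$ with $[P']=t$ and $r':=[Q']\in L$.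

**Step 2: combine them.** Put
$$P=P'P'',\qquad Q_1=(Q'P')P'',\qquad Q_2=(P'Q'')P.$$
By Lemma 9, $[P]=t$, $[Q_1]=(r't)t=r'$ and $[Q_2]=(tr'')t=r''$. From $Q'P'\le P'$ and Lemma 7(c), $Q_1\le P$; and $Q_2\le P$ by Lemma 7(a). At $k$, $Q'_k=P'_k$ gives $(Q_1)_k=(P'P'')_k=P_k$. At $i\in\Omega\setminus\{k\}$, $Q''_i=P''_i$ gives $(P'Q'')_i=P_i$, so $(Q_2)_i=P_i$.

**Step 3: $r'=r''$.** Compare $Q_1Q_2$ and $Q_2Q_1$ on $\Omega$. At $k$ they are $P_k(Q_2)_k$ and $(Q_2)_kP_k$, both equal to $(Q_2)_k$ because $Q_2\le P$. At $i\in\Omega\setminus\{k\}$ they are $(Q_1)_iP_i$ and $P_i(Q_1)_i$, both equal to $(Q_1)_i$. So they agree on $\Omega$. Their classes are $r'r''=r''$ and $r''r'=r'$ by Lemma 9, as $L\subseteq E$, and these are $\mu$-related. By sufficiency $r'=r''=:o$. $\square$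

## 8. Downsets that detect $D$ and $E$

Fix $k\in\Omega$ and data as in Lemma 11 until the end of Section 9. Write $p_i=P_i$ and $o_k=(Q_2)_k$. We want to read membership in $D$ and $E$ from coordinates, in terms of downsets, so that Lemma 1(d) applies to it.

**Definition ($Z_i$ and $\bar Z_i$).** For $i\in\Omega$ let
$$Z_i=\{a\in A_i:a\le p_i\text{ and there is no }m\in B\text{ with }m\le P,\ [m]=t,\ m_i\le a\}.$$
For $i\in I$ let $\bar Z_i$ be defined in the same way with "$[m]\mathrel\mu t$" instead of "$[m]=t$".

These are downsets contained in $\{a:a\le p_i\}$. Taking $m=P$ shows $p_i\notin Z_i$ and $p_i\notin\bar Z_i$. To see the definition at work, use $W$ with $B=T=W$, one coordinate, $P=t=4$: then $Z=\{2\}$ and $\bar Z=\emptyset$, and $D=\{1,3,4\}$ is the complement of $Z$, $E=W$ the complement of $\bar Z$. (Here $\Omega$ has one element, so Lemma 11 does not apply, but the definition of $Z$ uses only $P$.)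

**Lemma 12.** Let $e\in B$.

1. (i) $e\in E\iff e_i\notin\bar Z_i$ for all $i\in I$.
2. (ii) If $e\in E$, then $e\in D\iff e_i\notin Z_i$ for all $i\in\Omega$.

Since $D\subseteq E$, part (ii) says in particular that $e\in D$ implies $e_i\notin Z_i$ for all $i\in\Omega$.

**Step 1: pass from $e$ to $n=eP$, and prove "$\Rightarrow$".** We have $n\le P$ and $[n]=[e]t\le t$. If $e_i\le p_i$, then $n_i=e_i$. Otherwise $n_i=p_i\notin Z_i$, and $e_i\notin Z_i$ because $Z_i$ lies below $p_i$. So $n_i\in Z_i\Leftrightarrow e_i\in Z_i$, and likewise for $\bar Z_i$. If $e\in D$, then $[n]=t$, and $m=n$ shows $n_i\notin Z_i$. If $e\in E$, then $[n]\mathrel\mu t$, and $m=n$ shows $n_i\notin\bar Z_i$.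

**Step 2: "$\Leftarrow$" in (ii), the elements.** Let $\Omega=\{1,\dots,q\}$. As $n_j\le p_j$ and $n_j\notin Z_j$, choose $m^j\in B$ with $m^j\le P$, $[m^j]=t$ and $m^j_j\le n_j$. Put $a=m^1m^2\cdots m^q$ and $n'=n\,m^2\cdots m^q$. Then $[a]=t$, and $[n']=[n]$ because $[n]\le t$.

**Step 3: $a_j\le n'_j$ for $j\in\Omega$.** Work in coordinate $j$, and let $\lambda_l=(m^1\cdots m^l)_j$ and $\nu_l=(n\,m^2\cdots m^l)_j$, with $\nu_1=n_j$. If $j=1$, then $\lambda_1=m^1_1\le n_1=\nu_1$, and monotonicity gives $\lambda_q\le\nu_q$. Let $j\ge2$. First, for every $l$, either $\nu_l=n_j$ or $\lambda_l\le\nu_l$. This holds for $l=1$. If $\nu_l=n_j$, then $\nu_{l+1}$ is $n_j$ or $m^{l+1}_j$, and $m^{l+1}_j\ge\lambda_{l+1}$. If $\lambda_l\le\nu_l$, then $\lambda_{l+1}\le\nu_{l+1}$ by monotonicity. Now look at step $j$. If $\nu_{j-1}=n_j$, then $\nu_j=n_jm^j_j=m^j_j\ge\lambda_j$, since $m^j_j\le n_j$. Otherwise $\lambda_{j-1}\le\nu_{j-1}$, and $\lambda_j\le\nu_j$ by monotonicity. From step $j$ on, monotonicity gives $\lambda_q\le\nu_q$, as claimed.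

**Step 4: conclude (ii).** So $an'$ and $a$ agree on $\Omega$. Moreover $[an']=t[n]=[n]$ by Lemma 7(b), $[a]=t$, and $[n]\mathrel\mu t$ as $e\in E$. By sufficiency $[n]=t$, that is, $e\in D$.

**Step 5: "$\Leftarrow$" in (i).** Do the same with all coordinates in $I$ and with $[m^j]\mathrel\mu t$. Step 3 did not use the classes of the $m^j$, so now $a\le n'$ in all coordinates and $[a][n']=[a]$. Modulo $\mu$ we have $[a]\equiv t$, and $[n']\equiv[n]t\cdots t=[n]$. Hence $t\equiv[a]=[a][n']\equiv t[n]=[n]$. So $[n]\mathrel\mu t$, that is, $e\in E$. $\square$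

The next lemma locates the only coordinate through which $Q_2$ can fail to be in $D$.

**Lemma 13.** If $e\in D$, then $o_k\in Z_k$ and $o_k\le(eP)_k$.

**Proof.** $[eP]=t$, so $[Q_2(eP)]=ot=o\in N$. By Lemma 12(ii), $(Q_2(eP))_i\in Z_i$ for some $i\in\Omega$. Since $eP\in D$, $(eP)_i\notin Z_i$. If $i\ne k$, both factors $p_i$ and $(eP)_i$ are outside $Z_i$, and so is their product. Hence $i=k$. Since $(eP)_k\notin Z_k$, the product is $o_k$; so $o_k\in Z_k$ and $o_k\le(eP)_k$. $\square$

**Lemma 14.** Let $f$ be a right sequence over $B$, and let $g,d,w\in B$ with $g,d\in E$ and $f(dw)\in E$. Then $f(gw)\in E$.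

**Proof.** Let $i\in I$. By Lemma 12(i), $d_i,g_i\notin\bar Z_i$. If $w_i\in\bar Z_i$, then $(dw)_i=w_i=(gw)_i$ by Lemma 1(e), so $f(gw)_i=f(dw)_i\notin\bar Z_i$. If $w_i\notin\bar Z_i$, then $(dw)_i,(gw)_i\notin\bar Z_i$ by Lemma 1(e), and $f(dw)_i\notin\bar Z_i$ gives $f(gw)_i\notin\bar Z_i$ by Lemma 1(d). Apply Lemma 12(i). $\square$

## 9. Left multiplication preserves $\bowtie$

**Definition ($\bowtie$).** For $u,v\in B$ write $u\bowtie v$ if $u\mathrel\mu v$, $u_k=v_k$, and for every right sequence $f$ over $B$ (including the identity), $f(u)\in D\Leftrightarrow f(v)\in D$.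

This relation is symmetric. The condition $u_k=v_k$ cannot simply be dropped. In $W$ with $t=4$, where $D=\{1,3,4\}$ and $N=\{2\}$ is a downset, Lemma 1(d) with $Z=N$ shows $f(1)\in D\Leftrightarrow f(3)\in D$ for every right sequence $f$, and $1\mathrel\mu3$. But left multiplication by $2$ gives $2\cdot1=1\in D$ and $2\cdot3=2\notin D$. So right sequences alone do not control left multiplication.

**Lemma 15.** If $u\bowtie v$, then $uw\bowtie vw$ and $cu\bowtie cv$ for all $w,c\in B$.

**Right multiplication.** $uw\mathrel\mu vw$ and $(uw)_k=(vw)_k$ are clear. If $f$ is a right sequence, so is $f'(y)=f(yw)$, and $f(uw)=f'(u)\in D\Leftrightarrow f'(v)=f(vw)\in D$.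

**Left multiplication.** $cu\mathrel\mu cv$ and $(cu)_k=(cv)_k$ are clear. Suppose, by symmetry, that $f$ is a right sequence with $f(cu)\in D$ and $f(cv)\notin D$. As $f(cu)\mathrel\mu f(cv)$, we have $f(cv)\in N$. We shall compute at coordinate $k$ in two ways: going through $u$ we obtain $f(o_ku_k)\notin Z_k$, going through $v$ we obtain $f(o_kv_k)\in Z_k$. This contradicts $u_k=v_k$.

**Step 1: $f(u)$ and $f(v)$ are in $D$.** $cu\le u$ gives $f(cu)\le f(u)$, so $f(u)\in D$, as $D$ is an upset. Then $f(v)\in D$, as $u\bowtie v$. So $f(u)_i,f(v)_i\notin Z_i$ for $i\in\Omega$.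

**Step 2: from $f(cv)\in N$ make an element $e\in D$ with the same $k$-th coordinate.** Let $d=f(cv)\in N$. By Lemma 1(b), $f(d)=d$. By Lemma 1(c), $f(dv)=f((cv)v)=f(cv)=d$. Let $e=f(du)$; again by Lemma 1(c), $e=f((cv)u)$. Then $e\mathrel\mu f(dv)=d$, so $e\in E$. Let $i\in\Omega$. If $c_i\le v_i$, then $(cv)_i=c_i$ and $e_i=f(cu)_i\notin Z_i$. If $c_i\not\le v_i$, then $(cv)_i=v_i$ and $e_i=f(v_iu_i)\in\{f(v)_i,f(u)_i\}$, so $e_i\notin Z_i$. Hence $e\in D$ by Lemma 12(ii). Since $u_k=v_k$, $((cv)u)_k=((cv)v)_k=(cv)_k$, so $e_k=d_k$.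

**Step 3: where $d$ fails.** Let $J=\{i\in\Omega:d_i\in Z_i\}$. It is nonempty since $d\in N$, and $k\notin J$ since $d_k=e_k\notin Z_k$. For $i\in J$ we have $d_i\le v_i$: otherwise $d_iv_i=v_i$ and $d_i=f(dv)_i=f(v)_i\notin Z_i$. Also $d_i\not\le u_i$: otherwise $d_iu_i=d_i$ and $e_i=f(du)_i=f(d)_i=d_i\in Z_i$, against $e\in D$.

**Step 4: push $d$ below $P$.** Let $g=dP$ and $r=[g]=[d]t\in L$. Then $g_k=d_kp_k=e_kp_k=(eP)_k$. By Lemma 13, $o_k\le g_k$, so $(Q_2g)_k=o_k$.

**Step 5: $f(gu)\in D$.** Since $g,d\in E$ and $f(du)=e\in E$, Lemma 14 gives $f(gu)\in E$. Let $i\in\Omega$. If $(gu)_i=u_i$, then $f(gu)_i=f(u)_i\notin Z_i$. Otherwise $(gu)_i=g_i\le u_i$. Then $i\notin J$: for $i\in J$ we have $d_i\le p_i$, so $g_i=d_i\not\le u_i$. Thus $d_i\notin Z_i$, and $g_i\in\{d_i,p_i\}$ is outside $Z_i$. As $f(d)_i=d_i\notin Z_i$, Lemma 1(d) gives $f(g_i)\notin Z_i$. By Lemma 12(ii), $f(gu)\in D$.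

**Step 6: the value through $u$.** By Lemma 9, $[Q_2g]=or=r=[g]$, so $f((Q_2g)u)$ has the same class as $f(gu)$ and is in $D$. In coordinate $k$ this says $f(o_ku_k)\notin Z_k$.

**Step 7: the value through $v$.** By Lemma 9, $[dQ_2]=[d]o=o=[Q_2]$, so $[f((dQ_2)v)]=[f(Q_2v)]$. For $i\in J$ (so $i\ne k$) we have $(dQ_2)_i=d_ip_i=d_i\le v_i$, so $f((dQ_2)v)_i=f(d)_i=d_i\in Z_i$. As $J\ne\emptyset$, $f((dQ_2)v)\notin D$, hence $f(Q_2v)\notin D$. Since $Q_2,d\in E$ and $f(dv)=d\in E$, Lemma 14 gives $f(Q_2v)\in E$. So $f(Q_2v)_i\in Z_i$ for some $i\in\Omega$.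

Suppose $i\ne k$. Then $(Q_2v)_i=p_iv_i$. If this is $v_i$, then $f(v)_i\in Z_i$, against Step 1. If it is $p_i$, then $f(p_i)\in Z_i$ while $p_i\notin Z_i$, so Lemma 1(d) gives $f(v_i)\in Z_i$, again against Step 1. So $i=k$ and $f(o_kv_k)\in Z_k$. As $f(v_k)\notin Z_k$, we get $o_kv_k=o_k$ and $f(o_k)\in Z_k$.

**Step 8: the contradiction.** Since $u_k=v_k$, $o_ku_k=o_kv_k=o_k$, and $f(o_ku_k)=f(o_k)\in Z_k$ contradicts Step 6. $\square$

**Lemma 16.** If $u\bowtie v$, then $[u]=[v]$.

**Proof.** By Lemma 15, $\kappa(u)\bowtie\kappa(v)$ for every composition $\kappa$ of translations by elements of $B$. With $f=\mathrm{id}$, $\kappa(u)\in D\Leftrightarrow\kappa(v)\in D$. Every composition of translations of $T$ lifts to $B$, so Lemma 10 gives $[u]=[v]$. $\square$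

The results of Sections 8 and 9 hold for every $k\in\Omega$ and any data as in Lemma 11. The sets $D,E,N,L,\Omega$ do not depend on $k$; the elements $P,Q_1,Q_2,o$, the sets $Z_i,\bar Z_i$ and the relation $\bowtie$ do. In the next section we are free to choose $k$.

## 10. Comparing $xz$ with $z$ and with $x$

Let $\alpha=\{i\in\Omega:x_i\le z_i\}$ and $\beta=\Omega\setminus\alpha$. Then $b_i=x_i$ on $\alpha$ and $b_i=z_i$ on $\beta$. If $\alpha$ is empty, then $[b]=[z]$ by sufficiency; if $\beta$ is empty, then $[b]=[x]$. Both are impossible, so both sets are nonempty. Since $t\le z$ in $T$, $[z]t=t$ by Lemma 7(b), so $z\in D$. As $x\mathrel\mu z\mathrel\mu b$, we have $x,b\in E$.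

The plan: for $k\in\beta$ we have $b_k=z_k$, and for $k\in\alpha$ we have $b_k=x_k$. In the first case we aim at $b\bowtie z$, in the second at $b\bowtie x$.

**Step 1: $b\in N$.** Suppose $b\in D$. Take $k\in\beta$ with its data, so $b_k=z_k$. For $i\in\Omega$ both $b_i$ and $z_i$ are outside $Z_i$, so $f(b)_i\in Z_i\Leftrightarrow f(z)_i\in Z_i$ by Lemma 1(d), for every right sequence $f$. As $f(b)\mathrel\mu f(z)$, both or neither are in $E$, and Lemma 12(ii) gives $f(b)\in D\Leftrightarrow f(z)\in D$. So $b\bowtie z$, and $[b]=[z]$ by Lemma 16, a contradiction.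

From now on fix $k\in\alpha$ with its data. Then $b_k=x_k$ and $b\mathrel\mu x$. Let $f$ be a right sequence. We show $f(x)\in D\Leftrightarrow f(b)\in D$.

**Step 2: $f(x)\in D\Rightarrow f(b)\in D$.** Suppose $f(x)\in D$ and $f(b)\notin D$. Since $f(b)\mathrel\mu f(x)$, $f(b)\in E$, so $f(b)_i\in Z_i$ for some $i\in\Omega$. If $i\in\alpha$, then $f(x)_i=f(b)_i\in Z_i$, a contradiction. If $i\in\beta$, then $b_i=z_i\notin Z_i$, so Lemma 1(d) gives $f(x_i)\in Z_i$, a contradiction.

**Step 3: set-up for the converse.** Suppose $f(b)\in D$ but $a:=f(x)\notin D$. Since $a\mathrel\mu f(b)$, $a\in N$. As $b\le z$, $f(b)\le f(z)$, so $f(z)\in D\subseteq E$. By Lemma 12, $f(z_i)\notin Z_i$ for $i\in\Omega$ and $f(z_i)\notin\bar Z_i$ for $i\in I$. So by Lemma 1(d), for $y\in A_i$,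
$$y\notin Z_i\Rightarrow f(y)\notin Z_i\ (i\in\Omega),\qquad y\notin\bar Z_i\Rightarrow f(y)\notin\bar Z_i\ (i\in I). \tag{7}$$
Steps 4 to 8 compute at coordinate $k$ in two ways again: $f(o_kz_k)\notin Z_k$, while $f(o_k)\in Z_k$ and $o_kz_k=o_k$.

**Step 4: push $a$ below $P$.** Let $g=aP$ and $r=[g]=[a]t\in L$. Since $a_k=f(x)_k=f(b)_k$ and $f(b)\in D$, Lemma 13 gives $o_k\le(f(b)P)_k=g_k$. So $(Q_2g)_k=o_k$.

**Step 5: $f(gz)\in D$.** By Lemma 1(c), $f(az)=f(f(x)z)=f(xz)=f(b)\in D$. As $g,z\in E$, their coordinates avoid all $\bar Z_i$; by Lemma 1(e) so do those of $gz$, and by (7) so do those of $f(gz)$. Hence $f(gz)\in E$. Let $i\in\Omega$. If $a_i\in Z_i$, then $a_i\le p_i$, so $g_i=a_i$ and $f(gz)_i=f(az)_i\notin Z_i$. If $a_i\notin Z_i$, then $g_i\in\{a_i,p_i\}$ and $z_i$ are outside $Z_i$, so $(gz)_i\notin Z_i$, and (7) gives $f(gz)_i\notin Z_i$. By Lemma 12(ii), $f(gz)\in D$.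

**Step 6: $f(o_kz_k)\notin Z_k$.** By Lemma 9, $[Q_2g]=or=r=[g]$, so $f((Q_2g)z)\in D$. Take coordinate $k$.

**Step 7: $f(o_k)\in Z_k$.** By Lemma 9, $[xQ_2]=[x]o=o=[Q_2]$. Since $f(x)=a\in N$, some $f(x)_i\in Z_i$ with $i\in\Omega$. As $f(x)$ and $f(b)$ agree on $\alpha$ and $f(b)\in D$, we have $i\in\beta$, so $i\ne k$. By (7), $x_i\in Z_i$, in particular $x_i\le p_i$. So $(xQ_2)_i=x_ip_i=x_i$ and $f(xQ_2)_i=f(x)_i\in Z_i$. Hence $f(xQ_2)\notin D$, and so $f(Q_2)\notin D$. But $Q_2\in E$, so $f(Q_2)\in E$ by (7) and Lemma 12(i). So $f(Q_2)_j\in Z_j$ for some $j\in\Omega$. If $j\ne k$, then $(Q_2)_j=p_j\notin Z_j$, which (7) excludes. So $j=k$.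

**Step 8: $o_k\le z_k$.** Suppose not. Then $(Q_2z)_k=z_k\notin Z_k$, and for $i\in\Omega\setminus\{k\}$, $(Q_2z)_i\in\{p_i,z_i\}$ is outside $Z_i$. As $Q_2,z\in E$, also $Q_2z\in E$ by Lemma 1(e) and Lemma 12(i). So $Q_2z\in D$, that is, $o[z]\in D$.

On the other hand $b\in N$ by Step 1, so some $b_i\in Z_i$ with $i\in\Omega$. As $z_i\notin Z_i$, we have $i\in\alpha$, so $x_i=b_i\in Z_i$ and $x_i\le z_i$. Let $Q=Q_2$ if $i\ne k$, and $Q=Q_1$ if $i=k$; in both cases $Q_i=p_i$ and $[Q]=o$. Then $[xQ]=[x]o=o$ by Lemma 9, $(xQ)_i=x_ip_i=x_i$, and $((xQ)z)_i=x_iz_i=x_i\in Z_i$. So $(xQ)z\notin D$. But $[(xQ)z]=o[z]\in D$, a contradiction.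

**Step 9: the contradiction.** By Step 8, $o_kz_k=o_k$, so $f(o_kz_k)=f(o_k)\in Z_k$ by Step 7, which contradicts Step 6. So $f(b)\in D$ implies $f(x)\in D$, and with Step 2 we get $b\bowtie x$. By Lemma 16, $[b]=[x]$, which contradicts the assumption $xz\ne x$ in $T$. This proves Proposition 8, and with Section 5 also Theorem 2 and Corollaries 3 and 4. $\blacksquare$

## 11. Congruences of order algebras and prime posets

**Proof of Corollary 5.** By Corollary 3 we only have to decide which order algebras are simple.

**Step 1: congruences are the equivalences with autonomous classes.** Let $A$ be the order algebra of a poset and $\theta$ an equivalence on $A$. Let $u\mathrel\theta v$ and $c\in A$. If $c\mathrel\theta u$, then $uc,vc,cu,cv$ all lie in the class of $u$, because the algebra is conservative. If $c$ is not in the class of $u$, then $uc$ is $u$ or $c$ according to whether $u\le c$ or not, and the same holds for $vc$; so $uc\mathrel\theta vc$ iff $(u\le c\Leftrightarrow v\le c)$. Likewise $cu\mathrel\theta cv$ iff $(c\le u\Leftrightarrow c\le v)$. So $\theta$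 is a congruence iff all its classes are autonomous.

**Step 2: simple means prime.** If $M$ is autonomous with $|M|\ge2$ and $M\ne A$, then the equivalence whose only non-singleton class is $M$ has autonomous classes, since singletons are autonomous. It is a congruence different from the identity and the all relation. Conversely, a congruence different from these two has a class $M$ with $|M|\ge2$ and $M\ne A$, and $M$ is autonomous. So an order algebra with at least two elements is simple iff its poset is prime. $\square$
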